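\title{Weak$^*$-separable dual balls and matrices over $C^*$-algebras}

\begin{abstract}
We prove that if the closed unit ball of the dual of a unital $C^*$-algebra $A$ is weak$^*$-separable, then so is the closed unit ball of the dual of $M_2(A)$. The proof norms $M_2(A)$ by functionals $x\mapsto\varphi(z^*xz)$, where $\varphi$ runs through a countable dense set of states of $A$ and $z$ through a countable set of columns in $A^2$. The columns come from a pigeonhole argument where $A$ has irreducible representations of large dimension, and from a local-basis argument where the dimensions are bounded. We deduce that a $C^*$-algebra has a weak$^*$-separable dual ball if and only if it embeds into $B(\ell_2)$ by a completely positive complete isometry, and that a minimal tensor product of two nonzero $C^*$-algebras has this property if and only if both factors do. Everything holds with an arbitrary infinite cardinal in place of $\aleph_0$.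
\end{abstract}

\section{Introduction}

For a Banach space $X$, let $\operatorname{Ball}(X^*)$ be the closed unit ball of the dual, always with the weak$^*$ topology. A topological space is \emph{separable} if it has a countable dense subset. For a $C^*$-algebra $A$, let $M_n(A)$ be the $C^*$-algebra of $n\times n$ matrices over $A$; if $A\subset B(H)$, its norm is that of $B(H^n)$. The following question is posed in \cite{smallness}.

\begin{quote}
Let $A$ be a unital $C^*$-algebra such that $\operatorname{Ball}(A^*)$ is weak$^*$-separable. Is $\operatorname{Ball}(M_2(A)^*)$ weak$^*$-separable?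
\end{quote}

The ball $\operatorname{Ball}(X^*)$ is weak$^*$-separable exactly when countably many contractive functionals compute the norm of $X$, that is, when $X$ is linearly isometric to a subspace of $\ell_\infty$. Indeed, if $\{\varphi_n\}$ is dense in the ball, then $x\mapsto(\varphi_n(x))_n$ is an isometry; the converse is the bipolar theorem (Lemma~\ref{lem:hb1}). Every norm-separable space has the property: take one norming functional for each point of a dense sequence. The nonseparable algebra $B(\ell_2)$ has it, thanks to the functionals $\langle\,\cdot\,\xi,\eta\rangle$ with $\xi,\eta$ in a countable dense subset of the unit ball of $\ell_2$, and hence so does every $C^*$-subalgebra $A$ of $B(\ell_2)$. In both classes the answer to the question is yes, since $M_2(A)$ is again separable, respectively contained in $B(\ell_2\oplus\ell_2)$. A crude estimate points the same way: from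
\[
\max_{i,j}\|x_{ij}\|\le\|x\|\le2\max_{i,j}\|x_{ij}\|\qquad(x\in M_2(A))
\]
we see that the countably many functionals $x\mapsto\varphi_n(x_{ij})$ compute the norm of $M_2(A)$ up to a factor $2$.

This factor is the whole problem. The hypothesis concerns $A$ only as a Banach space, and an isometry of $A$ need not respect the norm of $M_2(A)$. Transposition is an isometry of $M_2(\mathbb C)$; applied entrywise, it sends the matrix $[e_{ij}]_{i,j}$ of matrix units, which is twice a projection, to the matrix $[e_{ji}]_{i,j}$, which is a self-adjoint unitary. Nor does the hypothesis visibly supply a faithful representation on a separable Hilbert space, because the GNS space of a single state can be nonseparable: for the product of fair coin measures on $\{-1,1\}^I$ with $I$ uncountable, the coordinate functions are orthonormal. The answer is nevertheless yes.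

Nothing in the proof is special to countability. Throughout, $\kappa$ is an infinite cardinal, and a subset of a dual space is called \emph{$\kappa$-separable} if it has a weak$^*$-dense subset of cardinality at most $\kappa$. A reader interested only in the question above may take $\kappa=\aleph_0$. All algebras are nonzero.

\begin{theorem}\label{thm:A}
Let $A$ be a unital $C^*$-algebra. If $\operatorname{Ball}(A^*)$ is weak$^*$-separable, then so is $\operatorname{Ball}(M_2(A)^*)$. More generally, if $\operatorname{Ball}(A^*)$ is $\kappa$-separable, then so is $\operatorname{Ball}(M_2(A)^*)$.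
\end{theorem}

For a linear map $U\colon A\to B(K)$, let $U_n\colon M_n(A)\to M_n(B(K))=B(K^n)$ act entrywise. The map $U$ is \emph{completely positive} if every $U_n$ is positive, and a \emph{complete isometry} if every $U_n$ is isometric. We write $\ell_2(\kappa)$ for the Hilbert space with an orthonormal basis of cardinality $\kappa$. The \emph{density character} of a space is the least cardinality of a dense subset.

\begin{theorem}\label{thm:B}
For a $C^*$-algebra $A$, unital or not, the following are equivalent:
\begin{enumerate}
\item[(1)] $\operatorname{Ball}(A^*)$ is $\kappa$-separable;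
\item[(2)] $\operatorname{Ball}(M_n(A)^*)$ is $\kappa$-separable for every $n\ge1$;
\item[(3)] there is a completely positive complete isometry $A\to B(\ell_2(\kappa))$, unital if $A$ is unital;
\item[(4)] there is a linear isometry $A\to B(\ell_2(\kappa))$.
\end{enumerate}
In particular, the weak$^*$-density characters of $\operatorname{Ball}(A^*)$ and $\operatorname{Ball}(M_n(A)^*)$ coincide for every $n$.
\end{theorem}

We do not claim that the map in (3) can be chosen to be a $*$-homomorphism. Finally, let $A\otimes_{\min}D$ denote the minimal (spatial) tensor product, the closure of the algebraic tensor product $A\odot D$ in $B(H\otimes K)$ when $A\subset B(H)$ and $D\subset B(K)$.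

\begin{theorem}\label{thm:C}
Let $A$ and $D$ be nonzero $C^*$-algebras. Then $\operatorname{Ball}((A\otimes_{\min}D)^*)$ is weak$^*$-separable if and only if both $\operatorname{Ball}(A^*)$ and $\operatorname{Ball}(D^*)$ are. The same holds with ``$\kappa$-separable'' in place of ``weak$^*$-separable''.
\end{theorem}

With $D=M_2(\mathbb C)$, Theorem~\ref{thm:C} contains Theorem~\ref{thm:A}; and since it is an equivalence, its hypothesis on $D$ cannot be weakened.

Section~\ref{sec:states} reduces Theorem~\ref{thm:A} to a statement about state spaces, Proposition~\ref{prop:key}. That proposition is the heart of the paper and occupies Sections~\ref{sec:columns}--\ref{sec:key}. Theorems~\ref{thm:B} and~\ref{thm:C} follow from it in Sections~\ref{sec:B} and~\ref{sec:C}.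

\section{Conventions and standard facts}\label{sec:facts}

Inner products are linear in the first variable. Representations of unital algebras are unital, and irreducible representations act on nonzero spaces. If $\pi$ is a representation of $A$ on $H$, then $\pi_n$ is a representation of $M_n(A)$ on $H^n$. We usually write $av$ for $\pi(a)v$, and for a unit vector $v$ we write $\omega_v$ for the vector state $a\mapsto\langle av,v\rangle$. For a column $z=(z_1,z_2)^T\in A^2$, a matrix $x\in M_2(A)$ and a vector $w\in H$, put
\[
z^*xz=\sum_{i,j}z_i^*x_{ij}z_j\in A,\qquad z^*z=z_1^*z_1+z_2^*z_2,\qquad zw=(z_1w,z_2w)\in H^2 ,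
\]
so that $\langle z^*xz\,w,w\rangle=\langle x\,zw,zw\rangle$ and $\langle z^*z\,w,w\rangle=\|zw\|^2$. In particular $z^*xz\ge0$ when $x\ge0$. We use the following textbook facts.

\begin{enumerate}
\item[(F1)] \emph{States.} The state space $S(C)$ of a unital $C^*$-algebra $C$, the set of positive functionals $\omega$ with $\omega(1)=1$, is convex and weak$^*$-compact. Its extreme points are the pure states. If $a=a^*$, then $\max\operatorname{spec}(a)=\max_{\omega\in S(C)}\omega(a)$, and the maximum is attained at a pure state.
\item[(F2)] \emph{Representations.} Every state is a vector state $\omega_v$ of its GNS representation, which is irreducible if the state is pure. The direct sum of the GNS representations of all pure states is faithful, and faithful representations are isometric. Hence $\|x\|=\sup_\pi\|\pi_2(x)\|$ for $x\in M_2(C)$, with $\pi$ ranging over the irreducible representations of $C$.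
\item[(F3)] \emph{Functional calculus.} If $a=a^*\in C$ and $g$ is continuous on $\mathbb R$, then $\pi(g(a))=g(\pi(a))$. If $a$ lies in a closed ideal $J$ and $g(0)=0$, then $g(a)\in J$. Closed (two-sided) ideals are self-adjoint.
\item[(F4)] \emph{Kadison's transitivity theorem} \cite[5.2.2]{murphy}. Let $\pi$ be an irreducible representation on $H$, let $F\subset H$ be a finite-dimensional subspace, and let $T\in B(H)$ be self-adjoint. Then there is a self-adjoint $a$ with $\pi(a)|_F=T|_F$. Applied to the real and imaginary parts of an arbitrary $T\in B(H)$, this gives $x$ with $\pi(x)|_F=T|_F$ and $\pi(x)^*|_F=T^*|_F$.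
\item[(F5)] \emph{Polar decomposition of functionals} \cite[III.4.2]{takesaki}. For any $C^*$-algebra $A$ and $\varphi\in A^*$ there are a representation $\pi$ and vectors $\xi,\eta$ with $\|\xi\|^2=\|\eta\|^2=\|\varphi\|$ and $\varphi(a)=\langle\pi(a)\xi,\eta\rangle$.
\end{enumerate}

\section{From dual balls to state spaces and back}\label{sec:states}

Density is easier to produce in the form of norming. The first two lemmas make this exchange for balls and for state spaces.

\begin{lemma}\label{lem:hb1}
Let $X$ be a Banach space and let $\Theta\subset\operatorname{Ball}(X^*)$ satisfy $|\Theta|\le\kappa$ and $\|x\|=\sup_{\theta\in\Theta}|\theta(x)|$ for all $x\in X$. Then $\operatorname{Ball}(X^*)$ is $\kappa$-separable.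
\end{lemma}

\begin{proof}
The polar of $\Theta$ in $X$ is the unit ball of $X$. By the bipolar theorem, the weak$^*$-closed absolutely convex hull of $\Theta$ is therefore $\operatorname{Ball}(X^*)$. The finite sums $\sum\lambda_i\theta_i$ with $\theta_i\in\Theta$, $\lambda_i\in\mathbb Q+i\mathbb Q$ and $\sum|\lambda_i|\le1$ are norm-dense in the absolutely convex hull, and there are at most $\kappa$ of them.
\end{proof}

\begin{lemma}\label{lem:hb2}
Let $C$ be a unital $C^*$-algebra and let $\Psi\subset S(C)$ satisfy $|\Psi|\le\kappa$ and $\sup_{\psi\in\Psi}\psi(x)=1$ for every $x\in C_+$ with $\|x\|=1$. Then $S(C)$ is $\kappa$-separable.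
\end{lemma}

\begin{proof}
We show that the convex hull of $\Psi$ is weak$^*$-dense in $S(C)$; the convex combinations with rational coefficients then form the required set. Otherwise the Hahn--Banach theorem gives $\omega\in S(C)$ and $c\in C$ with $\operatorname{Re}\omega(c)>\sup_\Psi\operatorname{Re}\psi(c)$. States are self-adjoint functionals, so $a=(c+c^*)/2$ satisfies $\omega(a)>\sup_\Psi\psi(a)$. Put $x=a+\|a\|1\ge0$. Then $\omega(x)>\sup_\Psi\psi(x)\ge0$, so $x\ne0$, and the hypothesis gives $\sup_\Psi\psi(x)=\|x\|\ge\omega(x)$, a contradiction.
\end{proof}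

A dense subset of $\operatorname{Ball}(A^*)$ need not contain a single positive functional, since it stays dense after each member is moved slightly in norm. But a functional that almost norms a positive element has a positive companion that does the same.

\begin{lemma}\label{lem:positive}
Let $A$ be any $C^*$-algebra such that $\operatorname{Ball}(A^*)$ is $\kappa$-separable. Then there is a set $\Psi$ of at most $\kappa$ functionals of the form $a\mapsto\langle\pi(a)\xi,\xi\rangle$, with $\pi$ a representation and $\|\xi\|\le1$, such that $\sup_\Psi\psi(a)=\|a\|$ for all $a\in A_+$. If $A$ is unital, then $S(A)$ is $\kappa$-separable.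
\end{lemma}

\begin{proof}
Write each $\varphi$ in the dense set as $\langle\pi(\,\cdot\,)\xi,\eta\rangle$ with $\|\xi\|,\|\eta\|\le1$, by (F5), and let $\Psi$ consist of the corresponding $\psi=\langle\pi(\,\cdot\,)\xi,\xi\rangle$. Let $a\ge0$, $\|a\|=1$, and $\varepsilon\in(0,1)$. By density some $\varphi$ has $|\varphi(a)|>1-\varepsilon$, and then
\[
1-\varepsilon<\bigl|\langle\pi(a)^{1/2}\xi,\pi(a)^{1/2}\eta\rangle\bigr|\le\|\pi(a)^{1/2}\xi\|=\psi(a)^{1/2}.
\]
Hence $(1-\varepsilon)^2<\psi(a)\le1$, which proves the first claim. If $A$ is unital, replace each nonzero $\psi$ by the state $\psi/\psi(1)$. As $\psi(1)\le1$, the values on $A_+$ do not decrease, and Lemma~\ref{lem:hb2} applies.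
\end{proof}

The way back costs one matrix level, because states do not norm general elements: $|\omega(e_{12})|\le\frac12$ for every state $\omega$ of $M_2(\mathbb C)$. For $x$ in a unital $C^*$-algebra $C$ put
\[
\tilde x=\begin{pmatrix}0&x\\x^*&0\end{pmatrix}\in M_2(C).
\]
This element is self-adjoint, $\tilde x^2=\operatorname{diag}(xx^*,x^*x)$, and conjugation by $\operatorname{diag}(1,-1)$ sends $\tilde x$ to $-\tilde x$, so its spectrum is symmetric about $0$. Therefore
\begin{equation}\label{eq:tilde}
\max\operatorname{spec}(\tilde x)=\|\tilde x\|=\|x\|.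
\end{equation}

\begin{lemma}\label{lem:back}
Let $C$ be a unital $C^*$-algebra. If $S(M_2(C))$ is $\kappa$-separable, then so is $\operatorname{Ball}(C^*)$.
\end{lemma}

\begin{proof}
For each $\Psi$ in the dense set of states put $\theta_\Psi(x)=2\Psi\begin{pmatrix}0&x\\0&0\end{pmatrix}$. This is a linear functional on $C$ with $\operatorname{Re}\theta_\Psi(x)=\Psi(\tilde x)\le\|x\|$. Replacing $x$ by $\mu x$ with $|\mu|=1$ gives $\|\theta_\Psi\|\le1$. By density, (F1) and \eqref{eq:tilde}, $\sup_\Psi|\theta_\Psi(x)|\ge\sup_\Psi\Psi(\tilde x)=\|x\|$. Lemma~\ref{lem:hb1} applies.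
\end{proof}

The question is now reduced to the following statement.

\begin{proposition}\label{prop:key}
Let $A$ be a unital $C^*$-algebra. If $S(A)$ is $\kappa$-separable, then so is $S(M_2(A))$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A}, given Proposition~\ref{prop:key}]
By Lemma~\ref{lem:positive}, $S(A)$ is $\kappa$-separable. Proposition~\ref{prop:key}, applied to $A$ and then to $M_2(A)$, shows that $S(M_2(M_2(A)))$ is $\kappa$-separable. Apply Lemma~\ref{lem:back} with $C=M_2(A)$.
\end{proof}

\section{States given by columns}\label{sec:columns}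

From now until the end of Section~\ref{sec:key}, $A$ is unital. A state $\varphi$ of $A$ and a column $z\in A^2$ with $\varphi(z^*z)>0$ give a state $x\mapsto\varphi(z^*xz)/\varphi(z^*z)$ of $M_2(A)$. We have a small supply of states $\varphi$, so the task is to find a small supply of columns.

\begin{definition}
Let $\delta\in(0,1)$. A set $Z\subset A^2$ is \emph{$\delta$-norming} if for every $b\in M_2(A)_+$ with $\|b\|=1$ there are $z\in Z$ and $\omega\in S(A)$ such that
\begin{equation}\label{eq:norming}
\omega(z^*bz)>(1-\delta)\,\omega(z^*z).
\end{equation}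
\end{definition}

The state $\omega$ in this definition is arbitrary. This freedom is used heavily below, and it costs nothing.

\begin{lemma}\label{lem:reduction}
Suppose that $S(A)$ is $\kappa$-separable and that for every $\delta\in(0,1)$ there is a $\delta$-norming set $Z_\delta$ with $|Z_\delta|\le\kappa$. Then $S(M_2(A))$ is $\kappa$-separable.
\end{lemma}

\begin{proof}
Let $\Phi\subset S(A)$ be dense with $|\Phi|\le\kappa$. Consider the states $x\mapsto\varphi(z^*xz)/\varphi(z^*z)$ with $\varphi\in\Phi$, $z\in\bigcup_{k\ge2}Z_{1/k}$ and $\varphi(z^*z)>0$; there are at most $\kappa$ of them. Let $b\ge0$, $\|b\|=1$, $k\ge2$, and take $z\in Z_{1/k}$ and $\omega$ as in \eqref{eq:norming}. For fixed $z$ and $b$, \eqref{eq:norming} is a weak$^*$-open condition on $\omega$, so it holds for some $\varphi\in\Phi$. Since $z^*bz\le z^*z$, it forces $\varphi(z^*z)>0$. The corresponding state takes a value greater than $1-1/k$ at $b$, and Lemma~\ref{lem:hb2} applies.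
\end{proof}

Two examples show which columns to look for. They are the models of the two cases in the proof of Proposition~\ref{prop:key}.

\begin{example}[a basis]\label{ex:basis}
Let $A=C(\Omega,M_d(\mathbb C))$ with $\Omega$ compact Hausdorff, so that $M_2(A)=C(\Omega,M_{2d}(\mathbb C))$ with the supremum norm. Let $e_1,\dots,e_d$ be the standard basis of $\mathbb C^d$ and let $y_i\in A$ be the constant function with value the matrix unit $e_{i1}$. Given $b\ge0$ of norm $1$, choose $p\in\Omega$ and a unit vector $(\xi_1,\xi_2)\in\mathbb C^d\oplus\mathbb C^d$ fixed by $b(p)$. Let $\omega(a)=\langle a(p)e_1,e_1\rangle$. The vectors $y_i(p)e_1=e_i$ form a basis, so $\xi_l=\sum_i\lambda_{li}e_i$, and the column $z$ with $z_l=\sum_i\lambda_{li}y_i$ has $z(p)e_1=(\xi_1,\xi_2)$ and $\omega(z^*bz)=1=\omega(z^*z)$. Moving the $\lambda_{li}$ slightly into $\mathbb Q+i\mathbb Q$, we see that the countable set of such columns with rational coefficients is $\delta$-norming for every $\delta$.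

For $d=1$ these are scalar columns. For $d=2$ scalar columns do not suffice. Let $A=M_2(\mathbb C)$ and let $b$ be the projection $\frac12[e_{ij}]_{i,j}$. If $z=(\mu_11,\mu_21)^T$, then $z^*bz=\frac12\sum\bar\mu_i\mu_je_{ij}$ has norm $\frac12(|\mu_1|^2+|\mu_2|^2)$ while $z^*z=(|\mu_1|^2+|\mu_2|^2)1$. So $\omega(z^*bz)\le\frac12\omega(z^*z)$ for every state $\omega$.
\end{example}

\begin{example}[isometries]\label{ex:isometries}
Suppose that $A$ contains $s_1,\dots,s_N$ with $s_i^*s_j=\delta_{ij}1$, where $N\ge2$. Take a representation on $H$ and a pair $(v,u)\in H^2$ that almost norms $b$. We want a column $z$ from a fixed list and a vector $w\in H$ with $zw$ close to $(v,u)$, for then \eqref{eq:norming} holds with $\omega=\omega_{w/\|w\|}$. There is an exact solution: $z=(s_1^*,s_2^*)^T$ and $w=s_1v+s_2u$ give $zw=(v,u)$. There is also an approximate one. With $z=(s_i^*,\,1-s_is_i^*)^T$ and $w=s_iv+u$,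
\[
zw=(v+s_i^*u,\ u-s_is_i^*u),
\]
which is within $\sqrt2\,\|s_i^*u\|$ of $(v,u)$. The $s_is_i^*$ are orthogonal projections, so $\sum_i\|s_i^*u\|^2\le\|u\|^2$ and some $i$ has $\|s_i^*u\|\le\|u\|/\sqrt N$.

The exact solution uses the relations $s_2^*s_2u=u$ and $s_1^*s_2u=0$ at the vector $u$. The approximate solution uses only the relation $s_i^*s_iv=v$ at the single vector $v$, and the inequality $\sum s_is_i^*\le1$. These weaker properties survive in algebras without such isometries: in $M_N(\mathbb C)$ the elements $y_i=e_{i1}$ satisfy $y_i^*y_je_1=\delta_{ij}e_1$ and $\sum y_iy_i^*=1$.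
\end{example}

In a general algebra, (F4) produces elements like these $y_i$ at any given vector of an irreducible representation. They depend on the representation, hence on $b$, and a nonseparable $A$ offers no way to approximate them in norm from a small set. The way out is to attach to each $\varphi$ in the dense set $\Phi\subset S(A)$, before $b$ is given, a tuple $y^\varphi$ that behaves well at $\varphi$. Given $b$, we approximate a suitable vector state by some $\varphi\in\Phi$ on finitely many elements, discard the tuple that depends on $b$ in favor of $y^\varphi$, and then look for a \emph{new} state $\omega$ at which a column built from $y^\varphi$ satisfies \eqref{eq:norming}. All we know about $y^\varphi$ is its behavior at $\varphi$, that is, at one vector. This is why the approximate solution in Example~\ref{ex:isometries} is the one that generalizes.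

\section{Tuples that are orthonormal at a vector}\label{sec:tuples}

Good behavior at a state must be expressed by the value of the state on one element of $A$, so that it passes to weak$^*$-nearby states. For $y=(y_1,\dots,y_d)\in A^d$ define the \emph{defect}
\[
f(y)=\sum_{i,j=1}^d(y_i^*y_j-\delta_{ij}1)^*(y_i^*y_j-\delta_{ij}1)\in A_+ .
\]
For a unit vector $v$ in a representation,
\begin{equation}\label{eq:defect}
\omega_v(f(y))=\sum_{i,j=1}^d\|y_i^*y_jv-\delta_{ij}v\|^2 .
\end{equation}
Call $y$ a \emph{row contraction} if $\sum_iy_iy_i^*\le1$. The first lemma produces tuples of defect zero; the other two draw the consequences of small defect that Examples~\ref{ex:basis} and~\ref{ex:isometries} call for.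

\begin{lemma}\label{lem:transitivity}
Let $\pi$ be an irreducible representation of $A$ on $H$, let $\xi\in H$ be a unit vector, and let $\zeta_1,\dots,\zeta_d\in H$ be orthonormal. Then there is a row contraction $y\in A^d$ with $y_i\xi=\zeta_i$ for all $i$ and $\omega_\xi(f(y))=0$.
\end{lemma}

\begin{proof}
Let $F=\operatorname{span}\{\xi,\zeta_1,\dots,\zeta_d\}$ and $T_i=\langle\,\cdot\,,\xi\rangle\zeta_i$, so that $T_i^*=\langle\,\cdot\,,\zeta_i\rangle\xi$. Both operators have range in $F$. By (F4) there are $x_i\in A$ with $\pi(x_i)|_F=T_i|_F$ and $\pi(x_i)^*|_F=T_i^*|_F$. We have no bound on the $x_i$ off $F$, so we cut them down. Let $s=\sum_ix_ix_i^*$. Since $T_i^*F\subset F$, we get $\pi(s)|_F=\sum_iT_iT_i^*|_F$, which is the orthogonal projection of $F$ onto $\operatorname{span}\{\zeta_i\}$. Let $h(t)=1$ for $t\le1$ and $h(t)=t^{-1/2}$ for $t\ge1$, and put $y_i=h(s)x_i$. Then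
\[
\sum_iy_iy_i^*=h(s)sh(s)=\min(s,1)\le1 .
\]
The space $F$ is spanned by eigenvectors of $\pi(s)$ with eigenvalue $0$ or $1$, and $h(0)=h(1)=1$, so $\pi(h(s))$ is the identity on $F$. Hence $y_i\xi=h(s)\zeta_i=\zeta_i$ and $y_i^*\zeta_j=x_i^*h(s)\zeta_j=T_i^*\zeta_j=\delta_{ij}\xi$. Thus $y_i^*y_j\xi=\delta_{ij}\xi$, and \eqref{eq:defect} gives $\omega_\xi(f(y))=0$.
\end{proof}

\begin{lemma}\label{lem:gram}
Let $y\in A^d$ and let $v$ be a unit vector in a representation of $A$. If $\omega_v(f(y))<1$, then $y_1v,\dots,y_dv$ are linearly independent.
\end{lemma}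

\begin{proof}
The Gram matrix $G_{ij}=\langle y_jv,y_iv\rangle$ satisfies $|G_{ij}-\delta_{ij}|=|\langle y_i^*y_jv-\delta_{ij}v,v\rangle|\le\|y_i^*y_jv-\delta_{ij}v\|$. By \eqref{eq:defect}, $G-I$ has Hilbert--Schmidt norm, hence operator norm, less than $1$. So $G$ is invertible.
\end{proof}

\begin{lemma}\label{lem:pigeonhole}
Let $y\in A^N$ be a row contraction, let $v$ be a unit vector in a representation of $A$ on $K$ with $\omega_v(f(y))<\eta$, and let $u\in K$ be arbitrary. Then there are an index $i$ and a vector $w\in K$ such that the column $z=(y_i^*,\,1-y_iy_i^*)^T$ satisfies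
\[
\|zw-(v,u)\|\le\sqrt2\,\bigl(\sqrt\eta+N^{-1/2}\bigr)\,\|(v,u)\| .
\]
\end{lemma}

\begin{proof}
Since $\sum_{i=1}^N\|y_i^*u\|^2=\langle\sum_iy_iy_i^*u,u\rangle\le\|u\|^2$, some $i$ has $\|y_i^*u\|\le\|u\|/\sqrt N$. Write $a=y_i$ and $w=av+u$. Then $\|a\|\le1$ because $aa^*\le1$, and $\|a^*av-v\|<\sqrt\eta$ by \eqref{eq:defect}. We have $a^*w=a^*av+a^*u$ and $(1-aa^*)w=av-aa^*av+u-aa^*u$, so
\[
zw-(v,u)=\bigl((a^*av-v)+a^*u,\ \ a(v-a^*av)-aa^*u\bigr).
\]
Each coordinate has norm at most $\sqrt\eta+\|u\|N^{-1/2}$, and this is at most $(\sqrt\eta+N^{-1/2})\|(v,u)\|$ because $\|(v,u)\|\ge\max(1,\|u\|)$.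
\end{proof}

By Lemma~\ref{lem:gram}, an $N$-tuple has $\omega_v(f(y))\ge1$ at every unit vector of a space of dimension less than $N$, so Lemma~\ref{lem:pigeonhole} is of no use there. In an infinite-dimensional space, on the other hand, no finite tuple gives a basis. The proof of Proposition~\ref{prop:key} therefore splits according to dimension.

\section{Proof of Proposition~\ref{prop:key}}\label{sec:key}

Let $\Phi\subset S(A)$ be weak$^*$-dense with $|\Phi|\le\kappa$, and fix $\delta\in(0,1)$. By Lemma~\ref{lem:reduction} it suffices to construct a $\delta$-norming set $Z$ with $|Z|\le\kappa$.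

\subsection*{The columns}
Choose $\varepsilon\in(0,\delta]$ and $\tau\in(0,1)$ so small that
\begin{equation}\label{eq:param}
\sqrt{1-\varepsilon}>\tau\qquad\text{and}\qquad\Bigl(\frac{\sqrt{1-\varepsilon}-\tau}{1+\tau}\Bigr)^2>1-\delta ,
\end{equation}
and then $\eta\in(0,\frac12)$ and $N\in\mathbb N$ with $\sqrt2(\sqrt\eta+N^{-1/2})\le\tau$. Call a pair $(\varphi,d)$ with $\varphi\in\Phi$ and $1\le d\le N$ \emph{admissible} if some row contraction $y\in A^d$ has $\varphi(f(y))<\eta$. For each admissible pair choose one such tuple, once and for all, and call it $y^{\varphi,d}$. Let $Z$ consist of the columns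
\begin{align*}
&\bigl(a^*,\,1-aa^*\bigr)^T,&&a=y^{\varphi,N}_i,\ \ 1\le i\le N,\\
&\Bigl(\sum_{i\le d}\lambda_{1i}\,y_i^{\varphi,d},\ \sum_{i\le d}\lambda_{2i}\,y_i^{\varphi,d}\Bigr)^T,&&d<N,\ \ \lambda_{li}\in\mathbb Q+i\mathbb Q,
\end{align*}
formed from all admissible pairs. Each pair contributes countably many columns, so $|Z|\le\kappa$.

Let $b\in M_2(A)_+$ with $\|b\|=1$, and let $\mathcal P$ be the class of irreducible representations $\pi$ of $A$ with $\|\pi_2(b)\|>1-\varepsilon$. It is nonempty by (F2). As $\pi_2(b)\ge0$, an irreducible $\pi$ on $H$ lies in $\mathcal P$ exactly when the open cone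
\[
\Gamma_\pi=\bigl\{\zeta\in H^2:\ \langle b\zeta,\zeta\rangle>(1-\varepsilon)\|\zeta\|^2\bigr\}
\]
is nonempty.

\subsection*{Case 1: some $\pi\in\mathcal P$ has dimension at least $N$}
To carry the information ``$\pi$ almost norms $b$'' to a state in $\Phi$, we encode it in a single vector state. Since $\Gamma_\pi$ is a nonempty open cone, it contains a vector $(\xi,\xi')$ with $\|\xi\|=1$. By (F4) there is $t\in A$ with $t\xi=\xi'$. Put $c=(1,t)^T$. Then $c\xi=(\xi,\xi')$, so $\omega_\xi(c^*bc)>(1-\varepsilon)\omega_\xi(c^*c)$. As $\dim\pi\ge N$, Lemma~\ref{lem:transitivity} gives a row contraction $y\in A^N$ with $\omega_\xi(f(y))=0$. By density there is $\varphi\in\Phi$ with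
\[
\varphi(c^*bc)>(1-\varepsilon)\,\varphi(c^*c),\qquad\varphi(f(y))<\eta .
\]
The second inequality shows that $(\varphi,N)$ is admissible, and this is the only use of $y$.

It remains to get rid of $c$, which depends on $b$. Write $\varphi=\omega_v$ in the GNS representation of $\varphi$, and put $u=tv$ and $R=\|(v,u)\|\ge1$. Since $cv=(v,u)$, the first inequality says $\|b^{1/2}(v,u)\|>\sqrt{1-\varepsilon}\,R$. Lemma~\ref{lem:pigeonhole}, applied to $y^{\varphi,N}$, gives a column $z\in Z$ of the first kind and a vector $w$ with $\|zw-(v,u)\|\le\tau R$. The dependence on $b$ has moved from the column into the vector. As $b^{1/2}$ acts as a contraction,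
\[
\|b^{1/2}zw\|>(\sqrt{1-\varepsilon}-\tau)R>0,\qquad\|zw\|\le(1+\tau)R .
\]
In particular $w\ne0$, and by \eqref{eq:param}
\[
\langle z^*bz\,w,w\rangle=\|b^{1/2}zw\|^2>\Bigl(\frac{\sqrt{1-\varepsilon}-\tau}{1+\tau}\Bigr)^2\|zw\|^2\ge(1-\delta)\,\langle z^*z\,w,w\rangle .
\]
Thus \eqref{eq:norming} holds with $\omega=\omega_{w/\|w\|}$.

\subsection*{Case 2: every $\pi\in\mathcal P$ has dimension less than $N$}
We imitate Example~\ref{ex:basis}. The difficulty is that a preselected tuple $y^{\varphi,d}$ has small defect at $\varphi$, whose GNS space may be large, and we know nothing about it in a given $\pi\in\mathcal P$. We need another member $\sigma$ of $\mathcal P$ in which the tuple yields a basis. This requires an element of $A$ that detects membership in $\mathcal P$, and a choice of $d$ that forces $\dim\sigma\le d$.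

Let $d<N$ be the largest dimension of a member of $\mathcal P$, and let $\pi\in\mathcal P$ act on $H$ with $\dim H=d$. Let $g(t)=\max(t-(1-\varepsilon),0)$ and let $J$ be the closed ideal of $A$ generated by the four entries of $g(b)$. For irreducible $\sigma$,
\begin{equation}\label{eq:ideal}
\sigma(J)\ne0\iff\sigma_2(g(b))\ne0\iff\|\sigma_2(b)\|>1-\varepsilon\iff\sigma\in\mathcal P .
\end{equation}
The first equivalence holds because $\ker\sigma$ is a closed ideal, and the second because $\sigma_2(g(b))=g(\sigma_2(b))$ with $\sigma_2(b)\ge0$. By (F4) with $F=H$ we have $\pi(A)=B(H)$. This is a simple algebra and $\pi(J)$ is a nonzero ideal in it, so $\pi(x)=1$ for some $x\in J$; replacing $x$ by $(x+x^*)/2$, we may assume $x=x^*$. By (F3), the element $e=\min(1,\max(x,0))$ satisfies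
\[
e\in J,\qquad0\le e\le1,\qquad\pi(e)=1 .
\]
Fix a unit vector $v\in H$. Lemma~\ref{lem:transitivity} gives a row contraction $y\in A^d$ with $\omega_v(f(y))=0$, and $\omega_v(e)=1$. By density there is $\varphi\in\Phi$ with $\varphi(e)>1-\eta$ and $\varphi(f(y))<\eta$. So $(\varphi,d)$ is admissible. Put $y'=y^{\varphi,d}$. Then
\[
\varphi\bigl(e-f(y')\bigr)>1-2\eta>0 .
\]
Both properties that we want of $\sigma$ are now recorded in one self-adjoint element. By (F1) and (F2) there are an irreducible representation $\sigma$ on $H_\sigma$ and a unit vector $v'\in H_\sigma$ with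
\[
\omega_{v'}(e)-\omega_{v'}(f(y'))>1-2\eta .
\]
Since $f(y')\ge0$, we get $\omega_{v'}(e)>0$. So $\sigma(J)\ne0$, hence $\sigma\in\mathcal P$ by \eqref{eq:ideal}, and $\dim H_\sigma\le d$ by the maximality of $d$. Since $e\le1$, we get $\omega_{v'}(f(y'))<2\eta<1$. By Lemma~\ref{lem:gram} the $d$ vectors $y_1'v',\dots,y_d'v'$ are linearly independent, so they form a basis of $H_\sigma$.

The vectors $\bigl(\sum_i\lambda_{1i}y_i'v',\sum_i\lambda_{2i}y_i'v'\bigr)$ with $\lambda_{li}\in\mathbb Q+i\mathbb Q$ are therefore dense in $H_\sigma^2$, and one of them lies in the nonempty open set $\Gamma_\sigma$. It equals $zv'$ for a column $z\in Z$ of the second kind, and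
\[
\omega_{v'}(z^*bz)>(1-\varepsilon)\,\omega_{v'}(z^*z)\ge(1-\delta)\,\omega_{v'}(z^*z).
\]
Thus \eqref{eq:norming} holds with $\omega=\omega_{v'}$. This proves Proposition~\ref{prop:key}, and with it Theorem~\ref{thm:A}. \qed

\begin{remark}
The density of $\Phi$ is used twice for each $b$: once to reach an admissible pair, and once more, in Lemma~\ref{lem:reduction}, to return from the new state $\omega$ to $\Phi$ after the column has been fixed. The inequality $\sum y_iy_i^*\le1$ is needed only in Case~1, and the off-diagonal terms of the defect only in Case~2. The unit of $A$ enters through the defect and the columns $(1,t)^T$ and $(a^*,1-aa^*)^T$; algebras without unit are treated by unitization in Lemma~\ref{lem:unitization}.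
\end{remark}

\section{Completely isometric embeddings}\label{sec:B}

Iterating Proposition~\ref{prop:key} gives small dense sets of states at all matrix levels $2^r$. Each state of $M_k(A)$ factors through a completely positive map of $A$ into the operators on a space of dimension at most $k$, and the direct sum of these maps is the embedding we want.

\begin{proposition}\label{prop:embedding}
Let $A$ be a unital $C^*$-algebra such that $S(A)$ is $\kappa$-separable. Then there is a unital completely positive complete isometry $A\to B(\ell_2(\kappa))$.
\end{proposition}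

\begin{proof}
Since $M_2(M_k(A))=M_{2k}(A)$, Proposition~\ref{prop:key} gives for each $k=2^r$, $r\ge0$, a weak$^*$-dense set $\mathcal S_k\subset S(M_k(A))$ with $|\mathcal S_k|\le\kappa$.

Let $\Psi\in\mathcal S_k$ have GNS representation $\Pi$ on $K$ with unit vector $\Omega$. Write $e_{ij}\in M_k(A)$ for the matrix units with entry $1$, and $ae_{11}$ for the matrix with $a$ in the upper left corner. Put $H'=\Pi(e_{11})K$ and $\rho(a)=\Pi(ae_{11})|_{H'}$, a unital representation of $A$. The map $W\colon K\to(H')^k$, $W\zeta=(\Pi(e_{1i})\zeta)_i$, is unitary with inverse $(\eta_j)_j\mapsto\sum_j\Pi(e_{j1})\eta_j$, and $e_{1i}xe_{j1}=x_{ij}e_{11}$ gives $W\Pi(x)W^*=\rho_k(x)$. With $W\Omega=(\Omega_1,\dots,\Omega_k)$, let $L_\Psi=\operatorname{span}\{\Omega_1,\dots,\Omega_k\}$, let $P$ be the projection of $H'$ onto $L_\Psi$, and put $U_\Psi(a)=P\rho(a)|_{L_\Psi}$. For every $m$, the map $(U_\Psi)_m$ is the compression of the representation $\rho_m$ to $L_\Psi^m$. Hence $U_\Psi$ is unital, and all $(U_\Psi)_m$ are positive, contractive and $*$-preserving. Since $W\Omega$ is a unit vector in $L_\Psi^k$,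
\[
|\Psi(x)|=|\langle\rho_k(x)W\Omega,W\Omega\rangle|=|\langle(U_\Psi)_k(x)W\Omega,W\Omega\rangle|\le\|(U_\Psi)_k(x)\|\qquad(x\in M_k(A)).
\]

Let $U$ be the direct sum of the maps $U_\Psi$ over all $k=2^r$ and $\Psi\in\mathcal S_k$. It acts on a direct sum of at most $\kappa$ finite-dimensional spaces. Replacing $U(a)$ by $U(a)\otimes1_{\ell_2(\kappa)}$ changes no norm $\|U_m(x)\|$ and makes the dimension exactly $\kappa$. The map $U$ is unital and completely positive, and every $U_m$ is contractive. If $k=2^r$ and $x=x^*\in M_k(A)$, then $\|U_k(x)\|\ge\sup_{\Psi\in\mathcal S_k}|\Psi(x)|=\|x\|$ by density and (F1) applied to $\pm x$. For arbitrary $x\in M_k(A)$, the operator $U_{2k}(\tilde x)$ is obtained from $U_k(x)$ by the operation $\tilde{\ }$, so \eqref{eq:tilde} gives $\|U_k(x)\|=\|U_{2k}(\tilde x)\|=\|\tilde x\|=\|x\|$. Finally, every $M_m(A)$ is the upper left corner of some $M_{2^r}(A)$, and adding zero rows and columns changes neither norm. So $U$ is a complete isometry.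
\end{proof}

If $A$ has no unit, let $A^\sim=\mathbb C1+A$ be its unitization, a unital $C^*$-algebra containing $A$ as an ideal of codimension one. The functionals of Lemma~\ref{lem:positive} norm $A_+$, whereas a positive element of $A^\sim$ has the form $\lambda1+a$ with $a$ merely self-adjoint. A bump function at the top of the spectrum of $a$ bridges the gap.

\begin{lemma}\label{lem:unitization}
Let $A$ be a $C^*$-algebra without unit such that $\operatorname{Ball}(A^*)$ is $\kappa$-separable. Then $S(A^\sim)$ is $\kappa$-separable.
\end{lemma}

\begin{proof}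
Take $\Psi$ from Lemma~\ref{lem:positive}. Let $\psi_0(\lambda1+a)=\lambda$, which is a character of $A^\sim$, and for $\psi=\langle\pi(\,\cdot\,)\xi,\xi\rangle\in\Psi$ let $\psi^\sim(\lambda1+a)=\lambda+\psi(a)$. If $\pi^\sim$ is the unital extension of $\pi$, then $\psi^\sim=\langle\pi^\sim(\,\cdot\,)\xi,\xi\rangle+(1-\|\xi\|^2)\psi_0$, so $\psi^\sim$ is a state. We verify the hypothesis of Lemma~\ref{lem:hb2} for $\psi_0$ and the $\psi^\sim$.

Let $x=\lambda1+a\ge0$ with $\|x\|=1$; then $\lambda\in\mathbb R$ and $a=a^*\in A$. As $A$ is a proper ideal, $0\in\operatorname{spec}(a)$. So $s=\max\operatorname{spec}(a)\ge0$, and $\lambda+s=\max\operatorname{spec}(x)=1$. If $s=0$, then $\psi_0(x)=1$. Let $s>0$ and $0<\varepsilon<s$, and let $h$ be $0$ on $(-\infty,s-\varepsilon]$, linear on $[s-\varepsilon,s]$, and $1$ on $[s,\infty)$. Then $h(0)=0$ and $h(s)=1$, so $h(a)\in A_+$ and $\|h(a)\|=1$. For $t\in\operatorname{spec}(a)$,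
\[
t\ge(s-\varepsilon)h(t)-\|a\|\bigl(1-h(t)\bigr):
\]
if $t\le s-\varepsilon$ the right side is $-\|a\|$, and if $t>s-\varepsilon$ it is at most $s-\varepsilon$. Applying the functional calculus and the state $\psi^\sim$,
\[
\psi^\sim(x)\ge\lambda+(s-\varepsilon)\,\psi(h(a))-\|a\|\bigl(1-\psi(h(a))\bigr).
\]
Since $\sup_\Psi\psi(h(a))=1$, we get $\sup_\Psi\psi^\sim(x)\ge\lambda+s-\varepsilon=1-\varepsilon$. Let $\varepsilon\to0$.
\end{proof}

One more observation is used in both remaining proofs. If $V\colon X\to Y$ is a linear isometry of Banach spaces, then $V^*$ is weak$^*$-continuous and, by the Hahn--Banach theorem, maps $\operatorname{Ball}(Y^*)$ onto $\operatorname{Ball}(X^*)$. Images of dense sets are dense, so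
\begin{equation}\label{eq:subspace}
\operatorname{Ball}(Y^*)\ \text{is $\kappa$-separable}\implies\operatorname{Ball}(X^*)\ \text{is $\kappa$-separable}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The implications $(2)\Rightarrow(1)$ and $(3)\Rightarrow(4)$ are the cases $n=1$.

$(4)\Rightarrow(1)$ and $(3)\Rightarrow(2)$. Let $K=\ell_2(\kappa)^n$. Its unit ball has a dense subset of cardinality $\kappa$, formed by rational combinations of an orthonormal basis. The functionals $\langle\,\cdot\,\xi,\eta\rangle$ with $\xi,\eta$ in this subset norm $B(K)$, so $\operatorname{Ball}(B(K)^*)$ is $\kappa$-separable by Lemma~\ref{lem:hb1}. Apply \eqref{eq:subspace} to the isometry in (4), with $n=1$, and to the isometries $U_n\colon M_n(A)\to B(\ell_2(\kappa)^n)$ given by (3).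

$(1)\Rightarrow(3)$. If $A$ is unital, combine Lemma~\ref{lem:positive} with Proposition~\ref{prop:embedding}. If not, Lemma~\ref{lem:unitization} and Proposition~\ref{prop:embedding} give a completely positive complete isometry on $A^\sim$. Its restriction to $A$ has the same properties, because $M_n(A)$ is a $C^*$-subalgebra of $M_n(A^\sim)$.

For the last assertion, note that both balls are infinite Hausdorff spaces. A finite subset of such a space is closed and proper, so the two density characters are infinite cardinals, and either may serve as $\kappa$. The implication $(1)\Rightarrow(2)$ bounds the density character of $\operatorname{Ball}(M_n(A)^*)$ by that of $\operatorname{Ball}(A^*)$, and \eqref{eq:subspace}, applied to the inclusion of $A$ as a corner of $M_n(A)$, gives the reverse bound.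
\end{proof}

\section{Minimal tensor products}\label{sec:C}

The tensor product of two isometries need not be isometric for the spatial norm; the transposition example in the introduction is the case of transposition tensored with the identity of $M_2(\mathbb C)$. For complete isometries it is. This is the injectivity of the minimal tensor product of operator spaces (see \cite[Ch.~8]{effros-ruan} and \cite[\S2.1]{pisier}); we recall the short argument for the part we need.

Let $E\subset B(H_1)$ be a subspace, $V\colon E\to B(H_2)$ a complete isometry, and $K$ a Hilbert space. We claim that $V\otimes\mathrm{id}\colon E\odot B(K)\to B(H_2\otimes K)$ preserves the norm that $E\odot B(K)$ inherits from $B(H_1\otimes K)$. The norm of an operator on $H_j\otimes K$ is the supremum of the norms of its compressions by $1\otimes P$, with $P$ a finite-rank projection on $K$, since these projections increase strongly to $1$. If $P$ has rank $m$, an orthonormal basis of $PK$ identifies the compression of $x\in E\odot B(K)$ with a matrix $x_P\in M_m(E)$, and the compression of $(V\otimes\mathrm{id})(x)$ with $V_m(x_P)$. The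 two have the same norm, which proves the claim. The same holds with the two tensor factors interchanged.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Suppose that $\operatorname{Ball}(A^*)$ and $\operatorname{Ball}(D^*)$ are $\kappa$-separable. Theorem~\ref{thm:B} gives complete isometries $U\colon A\to B(\ell_2(\kappa))$ and $W\colon D\to B(\ell_2(\kappa))$. Represent $A$ and $D$ faithfully and write $U\otimes W=(U\otimes\mathrm{id})\circ(\mathrm{id}\otimes W)$, where $\mathrm{id}\otimes W$ maps $A\odot D$ into $A\odot B(\ell_2(\kappa))$. By the claim, both factors preserve the spatial norms. So $U\otimes W$ extends to a linear isometry of $A\otimes_{\min}D$ into $B(\ell_2(\kappa)\otimes\ell_2(\kappa))\cong B(\ell_2(\kappa))$, and the implication $(4)\Rightarrow(1)$ of Theorem~\ref{thm:B} shows that $\operatorname{Ball}((A\otimes_{\min}D)^*)$ is $\kappa$-separable.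

Conversely, since $D\ne0$ there is $d_0\in D$ with $\|d_0\|=1$, and $a\mapsto a\otimes d_0$ is a linear isometry of $A$ into $A\otimes_{\min}D$. By \eqref{eq:subspace}, $\operatorname{Ball}(A^*)$ is $\kappa$-separable whenever $\operatorname{Ball}((A\otimes_{\min}D)^*)$ is. Exchanging the roles of $A$ and $D$ gives the statement for $D$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{effros-ruan}
Effros and Ruan, \emph{Operator Spaces}.

\bibitem{murphy}
Murphy, \emph{$C^*$-algebras and Operator Theory}.

\bibitem{pisier}
Pisier, \emph{Introduction to Operator Space Theory}.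

\bibitem{smallness}
\emph{The Smallness Problem for $C^*$-Algebras}, \texttt{https://core.ac.uk/download/pdf/81106955.pdf}.

\bibitem{takesaki}
Takesaki, \emph{Theory of Operator Algebras I}.

\end{thebibliography}
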